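# Hulls of measures on the circle, and the Čech and Vietoris–Rips metric thickenings

## 1. Two fillings of a closed subset of the circle

Let $S^1=\mathbb R/2\pi\mathbb Z$ with the arc-length metric $d$. Write $e(t)\in S^1\subset\mathbb C$ for the point of angle $t$, and $-x$ for the antipode of $x$. "Arc" means closed arc, possibly a point, unless it is called open. The talk turns on two ways to enlarge a nonempty closed set $K\subset S^1$ to a closed set $A\supset K$ with few components. Fix an integer $k\ge1$.

**Definition (first filling).** Let $\frac{2\pi}{k+1}<g\le\frac{2\pi}k$. A *gap* of $K$ is a component of $S^1\setminus K$, an open arc (of length $2\pi$ if $K$ is a point). Suppose some gap of $K$ has length $\ge g$. Put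
$$A=S^1\setminus\bigcup\{\text{gaps of }K\text{ of length}\ge g\}.$$
So all short gaps are filled in. Let $\mathcal A$ be the family of all sets $S^1\setminus(G_1\cup\dots\cup G_n)$ with $n\ge1$ and $G_l$ disjoint open arcs of length in $[g,2\pi]$ (an open arc of length $2\pi$ is the complement of a point). The first filling belongs to $\mathcal A$.

*Example.* Let $k=2$, $g=\pi$. For $K=\{0,\frac\pi2\}$ the gaps have lengths $\frac\pi2,\frac{3\pi}2$, so $A=[0,\frac\pi2]$. For $K=\{0,\pi\}$ both gaps have length $\pi\ge g$, so $A=K$.

**Lemma 1.** Every $A=S^1\setminus(G_1\cup\dots\cup G_n)\in\mathcal A$ is nonempty and closed, has $n\le k$ components, each an arc or a point, and lies in an arc of length $2\pi-g$. The components of $S^1\setminus A$ are the $G_l$.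

*Proof.* We have $ng\le2\pi<(k+1)g$, so $n\le k$. An endpoint of $G_1$ is not in $G_1$, and not in another $G_l$, since $G_l$ is open and would then meet $G_1$. So $A\ne\emptyset$, and no two $G_l$ merge into one component. Removing $n$ disjoint open arcs leaves $n$ closed arcs or points, one between each two cyclically consecutive $G_l$. Finally $A\subset S^1\setminus G_1$, an arc of length $\le2\pi-g$. $\square$

**Definition (second filling).** Let $\frac\pi{2k+1}<\delta\le\frac\pi{2k-1}$ and suppose $d(K,-K)\ge\delta$. A *transition arc* is a component of $S^1\setminus(K\cup-K)$ with one endpoint in $K$ and the other in $-K$. Remove all transition arcs from $S^1$. Let $A$ be the union of those remaining components that meet $K$.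

**Lemma 2.** There are $2m$ transition arcs, with $m$ odd and $1\le m\le2k-1$, each of length $\ge\delta$. Removing them leaves $2m$ arcs, each meeting exactly one of $K,-K$, with the two types alternating. They can be lifted in order to $J_p=[a_p,b_p]$, $p\in\mathbb Z$, with
$$J_{p+m}=J_p+\pi,\qquad a_{p+1}-b_p\ge\delta,\qquad p\text{ even}\iff e(J_p)\text{ meets }K.\tag{1}$$
The set $A=\bigcup_{p\text{ even}}e(J_p)$ contains $K$, satisfies $d(A,-A)\ge\delta$, and each component of $S^1\setminus A$ has length $\ge2\delta$. Moreover:

(a) every arc from a point of $K$ to a point of $-K$ contains a transition arc.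

*Proof.* First (a). Follow the arc from $x\in K$ to $y\in-K$. Let $y'$ be the first point of $-K$ on it and $x'$ the last point of $K$ before $y'$. The open arc between $x'$ and $y'$ misses $K\cup-K$, so it is a transition arc.

A transition arc has length at least the distance of its endpoints, which is $\ge\delta$; so there are finitely many. A point of $K$ and a point of $-K$ are joined by two arcs with disjoint interiors. By (a) there are at least two transition arcs. Remove all of them. The remaining components are closed arcs with endpoints in $K\cup-K$. None meets both $K$ and $-K$, since by (a) it would contain a transition arc. Neighboring components are separated by exactly one transition arc, which has one endpoint in $K$ and one in $-K$; so the types alternate. Hence there are $2m$ components and $2m$ transition arcs. Lift them in order to $J_p$ with $J_{p+2m}=J_p+2\pi$, even $p$ being the type that meets $K$. Rotation by $\pi$ exchanges $K$ and $-K$ and preserves cyclic order. So $J_p+\pi=J_{p+s}$ with $s$ constant; applying this twice gives $2s=2m$, so $s=m$. Since types are exchanged, $m$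 is odd. From $2m\delta\le2\pi$ we get $m\le\pi/\delta<2k+1$, so $m\le2k-1$.

All of $K$ lies in the even arcs. As $m$ is odd, $-A$ is the union of the odd arcs. Two points in different arcs are separated on both sides by a transition arc, so their distance is $\ge\delta$. A component of $S^1\setminus A$ lies between consecutive even arcs and contains two transition arcs. $\square$

We call the $m$ even arcs the *$K$-arcs*, the odd ones the *$(-K)$-arcs*, and write $c=m$ for their number.

*Example.* Let $k=2$, $\delta=\frac\pi4$, and measure angles in units of $\frac\pi{24}$. For $K=\{0,12\}$, $-K=\{24,36\}$, the transition arcs are $(12,24)$ and $(36,48)$; so $c=1$ and $A=[0,12]$. For $K=\{0,14,31\}$, $-K=\{24,38,7\}$, the cyclic order is $0,7,14,24,31,38$ with types alternating and spacings $7,7,10,7,7,10$, all $\ge6$. So $c=3$ and $A=K$.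

**Lemma 3.** Let $A\in\mathcal A$ and let $I$ be an arc of length $<g$; or let $A$ be a second filling and $I$ an arc of length $<\delta$. Then $A\cap I$ is connected.

*Proof.* Otherwise there are $x,y\in A\cap I$ such that the open subarc of $I$ between them contains a point outside $A$. The component of $S^1\setminus A$ containing that point cannot cross $x$ or $y$, so it lies in $I$. But it has length $\ge g$ (resp. $\ge2\delta$), longer than $I$. $\square$

**What the fillings are for.** Let $P(A)$ be the set of Borel probability measures on $A$. We shall study spaces of measures on $S^1$ defined by a size condition on the support. If $A$ is the filling of $\operatorname{supp}\mu$, every measure on $A$ still satisfies the condition, and $P(A)$ is convex. So two maps into the space whose values at each point live on a common filling are joined by straight lines. In one of the two problems below nearly everything is done by such lines; in the other the number $c$ gives a filtration from which the cohomology can be computed.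

## 2. Thickenings, moment curves, orbitopes

**Measures.** Let $P=P(S^1)$ and let $D$ be the 1-Wasserstein metric. It induces the weak topology, and $P$ is compact. We use the following without further comment.

- $(1-s)\mu+s\nu$ is jointly continuous in $(\mu,\nu,s)$, and $D\big(\mu,(1-s)\nu+s\nu'\big)\le(1-s)D(\mu,\nu)+sD(\mu,\nu')$. A *straight-line homotopy* between maps $f,f'$ into $P$ is $(1-s)f+sf'$.
- If $h:A\times[0,1]\to A$ is continuous and $A$ compact, the push-forward $(\mu,t)\mapsto(h_t)_*\mu$ is continuous.
- If $\mu_n\to\mu$, every $x\in\operatorname{supp}\mu$ is a limit of points $x_n\in\operatorname{supp}\mu_n$, and $\mu(U)\le\liminf\mu_n(U)$ for $U$ open.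

**Definition (thickenings).** The *Čech metric thickening* $\tilde C^m_\le(S^1;r)$ is the set of finitely supported probability measures whose support lies in a closed arc of length $r$. The *Vietoris–Rips metric thickening* $VR^m_\le(S^1;r)$ is the set of finitely supported probability measures with $\operatorname{diam}\operatorname{supp}\mu\le r$. Both carry the topology of $D$.

*Example.* The uniform measure on $\{0,\frac{2\pi}3,\frac{4\pi}3\}$ lies in the VR thickening once $r\ge\frac{2\pi}3$, but in the Čech thickening only once $r\ge\frac{4\pi}3$.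

Write $X$ for the thickening under consideration and $\bar X\subset P$ for the set of *all* Borel probability measures with the same support condition. Then $\bar X$ is closed in $P$, hence compact. For Čech, supporting arcs $e[t_n,t_n+r]$ subconverge and the limit arc supports the limit measure; for VR, two points of the limit support are limits of points of the supports.

**The hull $A(\mu)$.** In the Čech case let $\frac{2\pi(k-1)}k\le r<\frac{2\pi k}{k+1}$ and $g=2\pi-r\in(\frac{2\pi}{k+1},\frac{2\pi}k]$. Then $\mu\in\bar X$ iff $\operatorname{supp}\mu$ has a gap of length $\ge g$. In the VR case let $\frac{2\pi(k-1)}{2k-1}\le r<\frac{2\pi k}{2k+1}$ and $\delta=\pi-r\in(\frac\pi{2k+1},\frac\pi{2k-1}]$. Since $d(x,-y)=\pi-d(x,y)$, for $K=\operatorname{supp}\mu$ the condition $\operatorname{diam}K\le r$ says $d(K,-K)\ge\delta$. So in each case $K=\operatorname{supp}\mu$ has a filling; call it $A(\mu)$, and in the VR case write $c(\mu)\in\{1,3,\dots,2k-1\}$ for its number of $K$-arcs. By Lemmas 1 and 2 (the latter says $\operatorname{diam}A(\mu)\le r$),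
$$\mu\in P(A(\mu))\subset\bar X ,\qquad\text{and in the Čech case } P(A)\subset\bar X\text{ for all }A\in\mathcal A.\tag{2}$$

**Trigonometric polynomials.** A nonzero one of degree $\le d$ has at most $2d$ zeros on $S^1$ with multiplicity. A product of $n$ factors $1-\cos(\theta-x_l)$ is nonnegative of degree $\le n$. If $n$ is odd, a product $f$ of $n$ factors $\sin(\theta-c_l)$ satisfies $f(\theta+\pi)=-f(\theta)$, so it has only odd frequencies, all $\le n$.

**Orbitopes.** Put
$$M_{2k}(\theta)=(\cos\theta,\sin\theta,\cos2\theta,\sin2\theta,\dots,\cos k\theta,\sin k\theta),$$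
$$SM_{2k}(\theta)=(\cos\theta,\sin\theta,\cos3\theta,\sin3\theta,\dots,\cos(2k-1)\theta,\sin(2k-1)\theta),$$
and extend both linearly to measures. Both are injective on $S^1$. Let $\mathcal C_{2k}=\operatorname{conv}M_{2k}(S^1)$ (Carathéodory orbitope) and $\mathcal B_{2k}=\operatorname{conv}SM_{2k}(S^1)$ (Barvinok–Novik orbitope). Both are convex bodies in $\mathbb R^{2k}$ with $0$ in the interior. Let $p$ be radial projection of $\mathbb R^{2k}\setminus\{0\}$ to the boundary, and $q=p\circ M_{2k}$, resp. $q=p\circ SM_{2k}$.

For a boundary point $y$ let $F_y$ be the minimal face containing $y$, that is, the face with $y$ in its relative interior. It lies in every face containing $y$, and its vertices are extreme points of the orbitope, hence lie on the curve. Let $\gamma$ be $M_{2k}$ or $SM_{2k}$. A supporting hyperplane is given by an affine function $a_0+\Lambda\ge0$ on the orbitope with $\Lambda\ne0$ linear, and $f=a_0+\Lambda\circ\gamma$ is a nonnegative trigonometric polynomial, $f\not\equiv0$. A convex combination $\sum\lambda_i\gamma(x_i)$ with all $\lambda_i>0$ lies on the hyperplane iff $\sum\lambda_if(x_i)=0$,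 i.e. iff all $f(x_i)=0$. So:

$$\text{the exposed face cut out by } f \text{ is } \operatorname{conv}\gamma(\{f=0\});\ \text{each boundary point } y \text{ lies in one, and then } \gamma^{-1}(\text{vertices of }F_y)\subset\{f=0\}.\tag{3}$$

*Example.* $\mathcal C_2=\mathcal B_2$ is the unit disc and $F_y=\{y\}$. For $\mathcal C_4$, $1-\cos2\theta$ cuts out the segment from $M_4(0)$ to $M_4(\pi)$. For $\mathcal B_4$, $1-\cos3\theta$ cuts out the triangle on $SM_4(0),SM_4(\pm\frac{2\pi}3)$.

**Given facts.** The problem comes from https://www.math.colostate.edu/~adams/advising/JohnBush_PhdThesis2021.pdf, and the following facts from there are taken as given, at scales in the ranges above.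

(i) $M_{2k}$ sends $\tilde C^m_\le(S^1;r)$ into $\mathbb R^{2k}\setminus\{0\}$.

(ii) $SM_{2k}$ sends $VR^m_\le(S^1;r)$ into $\mathbb R^{2k}\setminus\{0\}$.

(iii) There are continuous inclusions $\iota:\partial\mathcal C_{2k}\to\tilde C^m_\le(S^1;r)$ and $\iota:\partial\mathcal B_{2k}\to VR^m_\le(S^1;r)$, where $\iota(y)$ is a probability measure $\mu$ supported on the preimage of the vertices of $F_y$, with $M_{2k}(\mu)=y$ (resp. $SM_{2k}(\mu)=y$). Every such measure lies in the respective thickening, and
$$q\circ\iota=\mathrm{id}.\tag{4}$$

From now on $\iota$ is any continuous map with the properties in (iii). The conjecture stated there asks whether $\iota$ is a homotopy equivalence with inverse $q$ at all these scales. It is true.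

**Theorem 1.** For all $k\ge1$: $\iota\circ q\simeq\mathrm{id}_X$ for $X=\tilde C^m_\le(S^1;r)$, $\frac{2\pi(k-1)}k\le r<\frac{2\pi k}{k+1}$, and for $X=VR^m_\le(S^1;r)$, $\frac{2\pi(k-1)}{2k-1}\le r<\frac{2\pi k}{2k+1}$.

An *ANR* is a metrizable space $B$ such that every map from a closed subset of a metric space to $B$ extends to a neighborhood. Spheres and finite polyhedra are ANRs. The set $\{0\}\cup\{\frac1n\}$ is not: an extension of its identity to a neighborhood in $\mathbb R$ would map an interval around $0$, which is connected, onto more than one point of a totally disconnected set.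

**Theorem 2.** Let $T$ be $X$ or $\bar X$ (Čech or VR), $k\ge1$, $r$ in the range of Theorem 1, and $S=\partial\mathcal C_{2k}$, resp. $\partial\mathcal B_{2k}$.

1. $\iota$ is unique, and is an embedding. In the Čech case its image is the set of measures with at most $k$ atoms.
2. $T$ is an ANR, and $\mathrm{id}_T\simeq\iota\circ q$ by a homotopy constant on $\iota(S)$. So $\iota\circ q$ is the end map of a strong deformation retraction of $T$ onto $\iota(S)\cong S^{2k-1}$.
3. $T\simeq S^{2k-1}$. For $r\le r'$ the inclusion $T(r)\subset T(r')$ is a homotopy equivalence if $r,r'$ lie in the same range, and nullhomotopic if they lie in different ranges.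
4. The ranges are sharp: at and above the upper endpoint $p\circ M_{2k}$, resp. $p\circ SM_{2k}$, is not defined on all of $X$; below the lower endpoint ($k\ge2$) no map $\iota$ as in (iii) exists.

## 3. Hulls shorter than a half circle: $k=1$

If $\mu$ is supported in an arc $I$ of length $<\pi$, then $\int z\,d\mu\ne0$ and
$$\beta(\mu):=\frac{\int z\,d\mu}{\left|\int z\,d\mu\right|}\in I ,\tag{5}$$
because the cone over $I$ in $\mathbb C$ is convex and contains no line. Clearly $\beta$ is continuous where defined.

Let $k=1$. Then $M_2(\mu)=SM_2(\mu)=\int z\,d\mu$, the orbitope is the disc, $q=\beta$, and $\iota(y)=\delta_y$ since $F_y=\{y\}$. In the Čech case $g>\pi$, so there is exactly one long gap and $A(\mu)$ is an arc of length $\le r<\pi$. In the VR case $c(\mu)=1$, so $A(\mu)$ is one arc; it is disjoint from $-A(\mu)$, so its length is $<\pi$. In both cases (5) gives $\beta(\mu)\in A(\mu)$. The straight line from $\mu$ to $\iota q(\mu)=\delta_{\beta(\mu)}$ stays in $P(A(\mu))\subset\bar X$ and consists of finitely supported measures. This proves Theorem 1 for $k=1$.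

## 4. Measures with few atoms, and a straight line that leaves the thickening

The natural next attempt is to use the straight line from $\mu$ to $\iota q(\mu)$ for every $k$. To test it we need to know $\iota$. Let $W_k\subset P$ be the set of measures with at most $k$ atoms (finitely supported, support of size $\le k$). It is compact, being an image of $(S^1)^k\times\Delta^{k-1}$.

**Lemma 4 (Čech case).** $W_k\subset X$. For $\mu\in W_k$ we have $M_{2k}(\mu)\in\partial\mathcal C_{2k}$ and $\iota(q(\mu))=\mu$. Moreover $\iota(\partial\mathcal C_{2k})=W_k$.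

*Proof.* At most $k$ points leave a gap of length $\ge2\pi/k\ge g$, so $W_k\subset X$. Let $\mu\in W_k$ have atoms $x_1,\dots,x_n$. The polynomial $\prod_l(1-\cos(\theta-x_l))\ge0$ has degree $\le k$ and zero set $\{x_l\}$. By (3) it cuts out the proper face $\operatorname{conv}\{M_{2k}(x_l)\}$. So $y=M_{2k}(\mu)\in\partial\mathcal C_{2k}$, $q(\mu)=y$, and $\iota(y)$ is supported in $\{x_l\}$. The points $M_{2k}(x_l)$ are affinely independent: for each $l_0$, $\prod_{l\ne l_0}(1-\cos(\theta-x_l))$ is an affine function of $M_{2k}(\theta)$ that vanishes at all $x_l$, $l\ne l_0$, but not at $x_{l_0}$. Since $M_{2k}(\iota(y))=y=M_{2k}(\mu)$, we get $\iota(y)=\mu$. In particular $W_k\subset\iota(\partial\mathcal C_{2k})$.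

Conversely let $y\in\partial\mathcal C_{2k}$ and take $f$ as in (3). It is nonzero, nonnegative, of degree $\le k$, so its zeros have even multiplicity and there are at most $k$ of them. As $\operatorname{supp}\iota(y)\subset\{f=0\}$, we get $\iota(y)\in W_k$. $\square$

**Where the straight line fails.** Let $k=2$, Čech, and $r=c:=\pi+\arctan\frac34$, which lies in $[\pi,\frac{4\pi}3)$. So $\cos c=-\frac45$, $\sin c=-\frac35$, $g=2\pi-c$. Let $\psi=2\arctan\frac45<\frac\pi2$ and
$$\mu_\varepsilon=\tfrac{1-\varepsilon}2(\delta_0+\delta_c)+\varepsilon\,\delta_\psi .$$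
The gaps have lengths $\psi$, $c-\psi$ and $2\pi-c=g$. Here $\psi<\frac\pi2<g$, and $c-\psi<g$ because $\psi>2\arctan\frac34=2c-2\pi$. So $\mu_\varepsilon\in X$, and $[0,c]$ is the only arc of length $r$ containing its support. We claim that for all small $\varepsilon>0$ the support of $\nu=\iota q(\mu_\varepsilon)$ is not contained in $[0,c]$. Then the open straight line from $\mu_\varepsilon$ to $\nu$ lies outside $X$.

Consider
$$f(\theta)=(1-\cos\theta)(1+2\cos\theta-\sin\theta)=\cos\theta-\sin\theta-\cos2\theta+\tfrac12\sin2\theta .$$
It has no constant term, so $f$ and $\hat f(\theta)=f(c-\theta)$ are linear functions of $M_4(\theta)$. The factor $1+2\cos\theta-\sin\theta$ vanishes at $\frac\pi2$ and at $c$, is negative at $\pi$, and so is negative exactly on $(\frac\pi2,c)$. Also $f'(c)=\frac95(-2\sin c-\cos c)=\frac{18}5$. Hence for small $x\ge0$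
$$0\le f(x)\le\tfrac32x^2,\qquad f(c-x)\le-x,\qquad\text{and}\quad f(\psi)>0 .$$
Suppose $\operatorname{supp}\nu\subset[0,c]$ for arbitrarily small $\varepsilon$. As $\varepsilon\to0$, $\mu_\varepsilon\to\mu_0\in W_2$, so $\nu\to\iota q(\mu_0)=\mu_0$, and $\nu$ has at most two atoms. So $\nu=w_1\delta_a+w_2\delta_{c-b}$ with $a,b\ge0$, $a,b\to0$, $w_1,w_2\to\frac12$, and $M_4(\nu)=sM_4(\mu_\varepsilon)$ with $s\to1$. Integrate $f$ and $\hat f$, which vanish at $0$ and $c$:
$$w_1f(a)+w_2f(c-b)=s\varepsilon f(\psi),\qquad w_1f(c-a)+w_2f(b)=s\varepsilon f(c-\psi).$$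
For small $\varepsilon$ the first equation gives $\frac12\varepsilon f(\psi)+\frac13b\le\frac32a^2$. So $\varepsilon\le Ca^2$ and $b\le Ca^2$ with a constant $C$, and $a>0$. The second gives $\frac13a\le\frac32b^2+2\varepsilon|f(c-\psi)|\le C'a^2$ for small $a$. So $a\ge\frac1{3C'}$, contradicting $a\to0$.

So the target $\iota q(\mu)$ must not be prescribed in advance. In the Čech case we shall instead choose, continuously, *some* measure with at most $k$ atoms inside the hull $A(\mu)$, and let Lemma 4 identify the result afterward.

## 5. Factoring the identity through a finite polyhedron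

Both cases need a finite-dimensional model of $X$. The hull makes it easy to build.

Let $0<\varepsilon<\min(g,\pi)$ (Čech), resp. $0<\varepsilon<\delta$ (VR). Choose arcs $I_i=e[\alpha_i,\alpha_i']$, $1\le i\le N$, with $0<\alpha_i'-\alpha_i\le\varepsilon$ and interiors covering $S^1$, and a partition of unity $\varphi_i$ with $\operatorname{supp}\varphi_i\subset\operatorname{int}I_i$. Let $\tau_i:I_i\to[\alpha_i,\alpha'_i]$ be the inverse of $e$. Put
$$\kappa(\mu)=\Big(\int\varphi_i\,d\mu,\ \int\varphi_i\tau_i\,d\mu\Big)_i\in\Lambda=\{(w,b)\in\mathbb R^{2N}:w_i\ge0,\ \textstyle\sum w_i=1,\ \alpha_iw_i\le b_i\le\alpha_i'w_i\},$$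
$$R:\Lambda\to P,\qquad R(w,b)=\sum_{w_i>0}w_i\,\delta_{e(b_i/w_i)} .$$
The map $\kappa$ integrates continuous functions, so it is continuous. $R$ is continuous because for $h\in C(S^1)$ the term $w_ih(e(b_i/w_i))$ tends to $0$ as $w_i\to0$. Let $Q=R^{-1}(\bar X)=R^{-1}(X)$, a compact subset of $\mathbb R^{2N}$; the two preimages agree since $R$ has finitely supported values.

**Lemma 5.** For $\mu\in\bar X$, $R\kappa(\mu)$ is a finitely supported element of $P(A(\mu))$ and $D(\mu,R\kappa(\mu))\le\varepsilon$. Consequently $\kappa(\bar X)\subset Q$, and by straight lines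
$$\mathrm{id}_X\simeq R\circ\kappa|_X\ \text{ through } X\to Q\to X,\qquad \mathrm{id}_{\bar X}\simeq R\circ\kappa\ \text{ through }\bar X\to Q\to\bar X ,\tag{6}$$
and $X\hookrightarrow\bar X$ is a homotopy equivalence with inverse $R\circ\kappa:\bar X\to X$. The set $Q$ is homeomorphic to a finite simplicial complex.

*Proof.* If $w_i=\int\varphi_i\,d\mu>0$, then $b_i/w_i$ is the mean of $\tau_i$ under the probability measure $\varphi_i\mu/w_i$, supported in $\operatorname{supp}\mu\cap I_i$. So $e(b_i/w_i)$ lies in the smallest subarc of $I_i$ containing $\operatorname{supp}\mu\cap I_i$. By Lemma 3, $A(\mu)\cap I_i$ is connected and contains $\operatorname{supp}\mu\cap I_i$, hence this subarc. So $R\kappa(\mu)\in P(A(\mu))$. Each piece $\varphi_i\mu$ is moved within $I_i$, so $D(\mu,R\kappa\mu)\le\varepsilon$. By (2) the straight line from $\mu$ to $R\kappa(\mu)$ stays in $P(A(\mu))\subset\bar X$, and in $X$ if $\mu\in X$. This gives (6), and the statement about $X\hookrightarrow\bar X$, since both composites of the inclusion with $R\circ\kappa$ are the maps $R\circ\kappa$ of (6).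

It remains to see that $Q$ is semialgebraic; compact semialgebraic sets are homeomorphic to finite simplicial complexes (Bochnak–Coste–Roy, Thm 9.2.1). In the VR case $d(e(t),e(t'))\le r$ means that $t-t'\notin(2\pi n+r,2\pi n+2\pi-r)$ for all integers $n$. Multiplying by $w_iw_l$, $Q$ is given in $\Lambda$ by: for all $i,l$ and all $n$ in a suitable finite set, *not*
$$(2\pi n+r)w_iw_l<b_iw_l-b_lw_i<(2\pi n+2\pi-r)w_iw_l .$$
If $w_iw_l=0$ this holds automatically, as $w_i=0$ forces $b_i=0$. In the Čech case $(w,b)\in Q$ iff there is $\theta\in[0,2\pi]$ such that for every $i$ either $w_i=0$ or $w_i\theta\le b_i+2\pi nw_i\le w_i(\theta+r)$ for some $n$ in a finite set. This is a projection of a semialgebraic set, hence semialgebraic by Tarski–Seidenberg. $\square$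

## 6. Čech thickenings: selecting $k$ atoms inside the hull

Let $X$ be the Čech thickening and $j:W_k\hookrightarrow X$. For $A\in\mathcal A$ put $W_k(A)=W_k\cap P(A)$, a nonempty closed subset of $W_k$, and let $\mathcal S=\{W_k(A):A\in\mathcal A\}$. We want a continuous choice of an element of $W_k(A(\mu))$. The tool is Michael's selection theorem (Continuous selections II, Ann. of Math. 64 (1956), Thm 1.2; special case).

**Definition.** A family $\mathcal S$ of subsets of a metric space $Y$ is *equi-$LC^n$* if for every $y\in\bigcup\mathcal S$, each neighborhood $V$ of $y$ contains a neighborhood $V'$ of $y$ such that for all $S\in\mathcal S$ and $m\le n$ every map $S^m\to S\cap V'$ is nullhomotopic in $S\cap V$. A set $S$ is *$C^n$* if every map $S^m\to S$, $m\le n$, is nullhomotopic. A set-valued map $\varphi$ is *lower semicontinuous* if $\{z:\varphi(z)\cap U\ne\emptyset\}$ is open for each open $U$.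

**Michael's theorem.** Let $Z$ be paracompact, $\dim Z\le n+1$, $Y$ complete metric, $\mathcal S$ an equi-$LC^n$ family of nonempty closed subsets of $Y$, each of which is $C^n$. Then every lower semicontinuous $\varphi:Z\to\mathcal S$ has a continuous selection.

*Examples.* The two-point sets $\{0,\frac1n\}\subset\mathbb R$ are each locally nice, but the family is not equi-$LC^0$ at $0$: every $V'$ contains some $\{0,\frac1n\}$, which cannot be connected inside itself. As to semicontinuity: for $k=2$, $r=g=\pi$ the supports $\{0,\pi+\frac1n\}$ have hull the arc from $\pi+\frac1n$ to $2\pi$, while the limit $\{0,\pi\}$ is its own hull. So hulls can shrink suddenly in the limit; Lemma 8 says they cannot grow suddenly.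

**Lemma 6.** Each $W_k(A)$, $A\in\mathcal A$, is contractible.

*Proof.* $A$ has $n\le k$ components, each an arc $\ne S^1$ or a point. Contract each linearly to one of its points and push measures forward. This does not increase the number of atoms, so it deforms $W_k(A)$ inside itself onto the measures on $n\le k$ fixed points of $A$. These form a simplex contained in $W_k(A)$. $\square$

**Lemma 7.** $\mathcal S$ is equi-$LC^n$ for all $n$.

*Proof.* Let $y=\sum_{i=1}^nw_i\delta_{y_i}\in W_k$ with $w_i>0$, $y_i$ distinct, $n\le k$, and let $V\supset B_D(y,\eta)\cap W_k$. Choose $\rho<\eta/2$ with $2\rho<g$ such that the closed $\rho$-arcs $I_i$ about $y_i$ are disjoint proper arcs. Choose continuous $\psi_i:S^1\to[0,1]$ supported in $I_i$ with $\psi_i=1$ near $y_i$; put $\psi=\sum\psi_i$. Where $\int\psi\,dz>0$ set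
$$z_t=\frac{(1-t+t\psi)z}{\int(1-t+t\psi)\,dz}\quad(0\le t\le1),\qquad m_i(z)=z_1(I_i)=\frac{\int\psi_i\,dz}{\int\psi\,dz}.$$
These are continuous in $(z,t)$; for $z=y$ they equal $y$ and $w_i$. By compactness of $[0,1]$ there is a neighborhood $V'\subset B_D(y,\eta)\cap W_k$ of $y$ in $W_k$ such that for $z\in V'$: $\int\psi_i\,dz>0$ for all $i$, $z_t\in B_D(y,\eta)$ for all $t$, and $\sum|m_i(z)-w_i|<\frac\eta{2\pi}$.

Let $W_k(A)\cap V'\ne\emptyset$. A measure in it gives positive integral to each $\psi_i$, so $A\cap I_i\ne\emptyset$; by Lemma 3 it is an arc or a point. Fix $a_i\in A\cap I_i$. Contract $W_k(A)\cap V'$ inside $W_k(A)\cap V$ in three moves.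

1. $z\mapsto z_t$. Supports do not grow, and $z_t\in B_D(y,\eta)$.
2. Push $z_1$, which lives on $A\cap\bigcup I_i$, forward along the linear contraction of each $A\cap I_i$ to $a_i$.
3. Move $\sum m_i(z)\delta_{a_i}$ linearly to $\sum w_i\delta_{a_i}$.

Every measure has at most $k$ atoms, all in $A$. In moves 2 and 3 the measures live on $\bigcup I_i$ with masses $m_i'$ satisfying $\sum|m_i'-w_i|<\frac\eta{2\pi}$. Moving the mass in $I_i$ to $y_i$ costs at most $\rho$, and then correcting the masses costs at most $\pi\cdot\frac\eta{2\pi}$. So the distance to $y$ is less than $\rho+\frac\eta2<\eta$. The endpoint does not depend on $z$. So every map of a sphere into $W_k(A)\cap V'$ is nullhomotopic in $W_k(A)\cap V$. $\square$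

**Lemma 8.** $\mu\mapsto W_k(A(\mu))$ is lower semicontinuous on $X$.

*Proof.* It suffices to show: if $\mu_n\to\mu$ in $X$ and $a\in A(\mu)$, then $d(a,A(\mu_n))\to0$. Indeed, given $\sum w_i\delta_{y_i}\in W_k(A(\mu))$, we then choose $y_i^n\in A(\mu_n)$ with $y_i^n\to y_i$, and $\sum w_i\delta_{y_i^n}\in W_k(A(\mu_n))$ converges to it.

Otherwise, along a subsequence and for some $\eta>0$, the open $\eta$-arc about $a$ misses $A(\mu_n)$, so it lies in one gap of $\mu_n$ of length $\ge g$. Lift this gap to $(u_n,v_n)$ around a fixed lift of $a$; since $v_n-u_n\le2\pi$, we may pass to limits $u_n\to u$, $v_n\to v$ with $g\le v-u\le2\pi$ and $a\in(u,v)$. Each compact subarc of $(u,v)$ is eventually $\mu_n$-null, so $\mu((u,v))=0$. Hence $a$ lies in a gap of $\mu$ of length $\ge g$, contradicting $a\in A(\mu)$. $\square$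

**Proof of Theorem 1, Čech case.** *Selection.* $Q$ is compact with $\dim Q\le2N$. By Lemmas 6–8 and continuity of $R:Q\to X$, Michael's theorem (with $n=2N-1$, $Y=W_k$) applies to $x\mapsto W_k(A(R(x)))$ on $Q$. It gives a continuous $f:Q\to W_k$ with $f(x)\in W_k(A(R(x)))$.

*Straight line.* $R(x)$ and $f(x)$ are finitely supported elements of $P(A(R(x)))\subset\bar X$. So the straight-line homotopy from $R$ to $j\circ f$ stays in $X$. With (6),
$$\mathrm{id}_X\simeq R\circ\kappa\simeq j\circ h,\qquad h=f\circ\kappa|_X:X\to W_k .$$

*Identification.* By Lemma 4, $\iota\circ q\circ j=j$. Therefore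
$$\iota\circ q\simeq\iota\circ q\circ j\circ h=j\circ h\simeq\mathrm{id}_X.\qquad\blacksquare$$

## 7. Disconnected targets in the Vietoris–Rips case

Can we repeat this with $\iota(\partial\mathcal B_{2k})\cap P(A(\mu))$ in place of $W_k(A(\mu))$? Already for $k=2$ these sets can be disconnected, so the $C^0$ hypothesis of Michael's theorem fails.

Let $k=2$, $r=\frac{3\pi}4$, which lies in $[\frac{2\pi}3,\frac{4\pi}5)$, so $\delta=\frac\pi4$. Let $\mu$ be uniform on $K=\{0,\frac{14\pi}{24},\frac{31\pi}{24}\}$. By the example in Section 1, $c(\mu)=3$ and $A(\mu)=K$. The three distances are $\frac{14\pi}{24},\frac{17\pi}{24},\frac{17\pi}{24}$; two of them exceed $\frac{2\pi}3=\frac{16\pi}{24}$. Which $\iota(y)$ live on $K$? By (3) the support of $\iota(y)$ lies in the zero set of some $f=c_0+(\text{frequencies }1,3)\ge0$, $f\not\equiv0$.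

*Three atoms.* Three zeros of $f$ are double and exhaust the degree, so $f$ is a constant multiple of $\prod(1-\cos(\theta-v_i))$. With $z=e(\theta)$ and $v_i$ now viewed in $\mathbb C$, this is a multiple of $z^{-3}\prod(z-v_i)^2=z^{3}-2(\sum v_i)z^2+\cdots$. There is no frequency $2$, so $\sum v_i=0$ and the $v_i$ form a regular triangle. $K$ is not regular.

*Two atoms at distance $2\beta\in(\frac{2\pi}3,\pi)$.* Rotate them to $\pm\beta$ and replace $f(\theta)$ by $f(\theta)+f(-\theta)$, which is still $\ge0$ and not identically $0$. With $x=\cos\theta$ it becomes a cubic in $x$ without $x^2$-term (or a linear function), nonnegative on $[-1,1]$, with a multiple zero at $x_0=\cos\beta\in(0,\frac12)$. A nonzero linear function has no double zero. A cubic is $C(x-x_0)^2(x+2x_0)$, which changes sign at $-2x_0\in(-1,0)$. Both are impossible.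

So every measure in $\iota(\partial\mathcal B_4)\cap P(K)$ either lives on $\{0,\frac{14\pi}{24}\}$ or is the Dirac measure at $\frac{31\pi}{24}$. Each $\delta_x$ does occur, since $1-\cos(\theta-x)$ exposes the point $SM_4(x)$. So the set is disconnected.

For VR and $k\ge2$ we therefore proceed differently. We compute the cohomology and $\pi_1$ of $X$; since $\iota$ has the left inverse $q$, this will force $\iota$ to be a homotopy equivalence. From here through Section 11, $X$ is the VR thickening, $k\ge2$, so $\frac{2\pi}3\le r<\pi$.

## 8. The filtration by the number of $K$-arcs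

For $0\le j\le k$ let
$$X_{(j)}=\{\mu\in\bar X:c(\mu)\le2j-1\},\qquad \emptyset=X_{(0)}\subset X_{(1)}\subset\dots\subset X_{(k)}=\bar X .$$

**Lemma 9.** $X_{(j)}$ is closed in $\bar X$.

*Proof.* Let $\mu_n\to\mu$ in $\bar X$ and $c(\mu)=m$. Choose $x_p\in e(J_p)$, $0\le p<2m$, in $\operatorname{supp}\mu$ for $p$ even and in $-\operatorname{supp}\mu$ for $p$ odd. There are points of $\pm\operatorname{supp}\mu_n$, of the same types, converging to them. For large $n$ these are in the same cyclic order, and the $2m$ arcs between consecutive ones have disjoint interiors. By Lemma 2(a) each contains a transition arc of $\mu_n$. So $c(\mu_n)\ge m$ for large $n$. $\square$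

**Lemma 10.** If $\mu\in X_{(j)}$, then $SM_{2j}(\mu)\ne0$.

*Proof.* Let $m=c(\mu)\le2j-1$, let $c_p=(b_p+a_{p+1})/2$ be the midpoints of the lifted transition arcs, and put $f(\theta)=\prod_{p=0}^{m-1}\sin(\theta-c_p)$. As $m$ is odd, $f$ has only odd frequencies, all $\le m\le2j-1$, so $\int f\,d\mu$ is a linear function of $SM_{2j}(\mu)$. By (1), $c_{p+m}=c_p+\pi$, so the zeros of $f$ are exactly the $2m$ points $e(c_p)$, $0\le p<2m$, all simple. Between $J_p$ and $J_{p+2}$ the sign changes twice. So $f$ has constant nonzero sign on the union $A(\mu)$ of the even arcs, and $\int f\,d\mu\ne0$. $\square$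

## 9. The strata are bundles over a circle, up to proper homotopy

Let $1\le j\le k$, $m=2j-1$, and $E_j=X_{(j)}\setminus X_{(j-1)}=\{c=m\}$. Since $m\le2k-1$, we have $m\delta\le\pi$. We parametrize $E_j$ by the masses of the $m$ $K$-arcs and the normalized restrictions to them.

**Definition.** Let $\mathcal T_m$ be the set of $(\mu_1,\dots,\mu_m)\in P^m$ (indices mod $m$) for which there are reals $a_p\le b_p$, $p\in\mathbb Z$, with
$$a_{p+m}=a_p+\pi,\quad b_{p+m}=b_p+\pi,\quad b_p+\delta\le a_{p+1},\quad\operatorname{supp}\mu_i\subset e[a_{2i},b_{2i}].\tag{7}$$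

The group $\mathbb Z_m$ acts by $(\mu_i)\mapsto(\mu_{i+1})$, with data $a_{p+2},b_{p+2}$. Let $\Delta$ be the closed $(m-1)$-simplex of weights and $\mathring\Delta$ its interior, with the same cyclic action.

*Example.* For $m=1$, $\mathcal T_1$ consists of the measures supported in an arc of length $\le\pi-\delta$. For any $m$ it contains the tuples $(\delta_{e(u+2\pi i/m)})_i$, $u\in\mathbb R$: take $a_p=b_p=u+p\pi/m$ and use $\pi/m\ge\delta$.

*$\mathcal T_m$ is compact.* Let tuples with data $(a_p^n,b_p^n)$ converge in $P^m$. Translating the data by a multiple of $2\pi$, assume $a_2^n\in[0,2\pi]$. Since $a_p\le b_p\le a_{p+1}$ and $a_{p+m}=a_p+\pi$, for each $p$ the sequences $a_p^n,b_p^n$ are bounded. Pass to limits $a_p,b_p$. The relations (7) persist. So $\mathcal T_m$ is closed in the compact space $P^m$.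

**Lemma 11.** Let $\Phi((\mu_i),w)=\sum w_i\mu_i$. For $((\mu_i),w)\in\mathcal T_m\times\Delta$ the measure $\mu=\sum w_i\mu_i$ lies in $\bar X$ and $c(\mu)\le\#\{i:w_i>0\}$. On $\mathcal T_m\times\mathring\Delta$, $\Phi$ is a proper map onto $E_j$ whose fibers are the $\mathbb Z_m$-orbits. Hence $E_j\cong(\mathcal T_m\times\mathring\Delta)/\mathbb Z_m$.

*Proof.* **Step 1: the measure lies in $\bar X$.** Let $K=\operatorname{supp}\mu$, $I_i=e[a_{2i},b_{2i}]$. As $a_{p+2m}=a_p+2\pi$, the $2m$ arcs $e[a_p,b_p]$, $p$ mod $2m$, are separated by open arcs of length $\ge\delta$. So points in different ones have distance $\ge\delta$. $K$ lies in the even arcs. Since $-e[a_p,b_p]=e[a_{p+m},b_{p+m}]$ and $m$ is odd, $-K$ lies in the odd arcs. So $d(K,-K)\ge\delta$.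

**Step 2: bounding $c(\mu)$.** Two different $K$-arcs of $\mu$ cannot both have $K$-points in the same $I_i$: the part of $I_i$ between such points would contain a whole $(-K)$-arc, hence a point of $-K$, while $I_i\cap-K=\emptyset$. For a $K$-arc $B$ let $\mathcal N(B)=\{i:B\cap K\cap I_i\ne\emptyset\}$. It is nonempty, and contained in $\{i:w_i>0\}$, because the $I_i$ are disjoint and $K$ lies in those with $w_i>0$. For different $B$ these sets are disjoint. So $c(\mu)\le\#\{i:w_i>0\}$.

**Step 3: positive weights.** Let all $w_i>0$. Then each $I_i$ meets $K$ and each $-I_i$ meets $-K$. This gives $2m$ cyclically ordered points, alternately in $K$ and $-K$, and Lemma 2(a) gives $c(\mu)\ge m$. So $c(\mu)=m$ and $\mu\in E_j$. The $m$ sets $\mathcal N(B)$ are disjoint, nonempty, and contained in a set of $m$ indices; so they are singletons and cover all indices. So the sets $K\cap I_i$ are exactly the intersections of $K$ with its $K$-arcs, in cyclic order. Hence $w_i$ and $\mu_i$ are the masses and normalized restrictions of $\mu$ on its $K$-arcs, determined by $\mu$ up to cyclic reindexing. Conversely,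 reindexing does not change $\Phi$.

**Step 4: surjectivity.** For $\mu\in E_j$ take $J_p=[a_p,b_p]$ from Lemma 2 and $w_i=\mu(e(J_{2i}))$. This is positive: $e(J_{2i})$ contains a support point, and $K$ meets a neighborhood of $e(J_{2i})$ only in $e(J_{2i})$, because transition arcs adjoin it on both sides. Take $\mu_i=\mu|_{e(J_{2i})}/w_i$. By (1) the data satisfy (7), and $\sum w_i=1$ since $K\subset A(\mu)$.

**Step 5: properness and the quotient.** Let $C\subset E_j$ be compact. Suppose a sequence in $\Phi^{-1}(C)$ converges in the compact space $\mathcal T_m\times\Delta$ to $((\mu_i),w)$. If $w\in\partial\Delta$, the image has $c\le m-1$ by Step 2, but it lies in $C\subset E_j$, a contradiction. So $\Phi^{-1}(C)$ is closed in $\mathcal T_m\times\Delta$, hence compact. Now $E_j$ is open in the compact space $X_{(j)}$, hence locally compact Hausdorff. A proper map onto such a space is closed, hence a quotient map. $\square$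

**Lemma 12.** Let $\mathcal P_m\subset\mathcal T_m$ be the circle of tuples $(\delta_{e(u+2\pi i/m)})_i$, $u\in\mathbb R$. There is a $\mathbb Z_m$-equivariant strong deformation retraction of $\mathcal T_m$ onto $\mathcal P_m$.

*Proof.* **Stage 1: collapse each $\mu_i$ to a point.** From $b_p+\delta\le a_{p+1}\le a_{p+m}=a_p+\pi$ we get $b_p-a_p\le\pi-\delta<\pi$. So by (5) $\beta(\mu_i)\in e[a_{2i},b_{2i}]$, and the homotopy $(1-s)\mu_i+s\delta_{\beta(\mu_i)}$ stays in $\mathcal T_m$ with the same data. It is equivariant and fixes tuples of Dirac measures.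

**Stage 2: make the points equidistant.** Let $\mathcal D$ be the set of sequences $(u_p)_{p\in\mathbb Z}$ with $u_{p+m}=u_p+\pi$ and $u_{p+1}-u_p\ge\delta$. The map $(u_p)\mapsto(\delta_{e(u_{2i})})_i$ takes $\mathcal D$ into $\mathcal T_m$ (use $a_p=b_p=u_p$).

It is onto the Dirac tuples in $\mathcal T_m$. Given such a tuple with data (7), lift the $i$-th point to $u_{2i}\in[a_{2i},b_{2i}]$, with $u_{2i+2m}=u_{2i}+2\pi$. For odd $p$ put $u_p=u_{p-m}+\pi\in[a_p,b_p]$. Then $u_{p+m}=u_p+\pi$ holds for even $p$ by definition, and for odd $p$ because $u_p+\pi=u_{p-m}+2\pi=u_{p+m}$. Also $u_{p+1}-u_p\ge a_{p+1}-b_p\ge\delta$.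

Its fibers are the orbits of translation by $2\pi\mathbb Z$. For $m=1$ the sequence is determined by $u_0$ and this is clear. For $m\ge2$ the positive numbers $u_{2i+2}-u_{2i}$ sum to $2\pi$ over $m$ consecutive $i$. So each lies in $(0,2\pi)$ and is determined by its class mod $2\pi$; and the odd terms are determined by the even ones. Normalizing $u_0\in[0,2\pi]$ shows that $\mathcal D/2\pi\mathbb Z$ is compact. So it is homeomorphic to the space of Dirac tuples.

On $\mathcal D$ use
$$u_p^s=(1-s)u_p+s\big(\bar u+\tfrac{p\pi}m\big),\qquad\bar u=\tfrac1m\sum_{p=0}^{m-1}\big(u_p-\tfrac{p\pi}m\big).$$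
Since $\pi/m\ge\delta$, the sequence $\bar u+\frac{p\pi}m$ lies in $\mathcal D$; as $\mathcal D$ is convex, the homotopy stays in $\mathcal D$. It commutes with translation by $2\pi$. Since $u_p-\frac{p\pi}m$ is $m$-periodic in $p$, replacing $u_p$ by $u_{p+2}$ replaces $\bar u$ by $\bar u+\frac{2\pi}m$. So the homotopy commutes with the shift $p\mapsto p+2$, i.e. it is $\mathbb Z_m$-equivariant. It ends in $\mathcal P_m$. The sequences over $\mathcal P_m$ are $u_p=u+\frac{p\pi}m$, for which $\bar u=u$; so $\mathcal P_m$ is fixed pointwise. $\square$

**Descent to $E_j$.** The product of this homotopy with $\mathrm{id}_{\mathring\Delta}$ is proper, because $\mathcal T_m$ and $[0,1]$ are compact. The orbit map $\pi_{\mathrm{orb}}$ of the finite group $\mathbb Z_m$ is open and proper, so $\pi_{\mathrm{orb}}\times\mathrm{id}_{[0,1]}$ is an open surjection, hence a quotient map. So the homotopy descends to $(\mathcal T_m\times\mathring\Delta)/\mathbb Z_m\cong E_j$. It is again proper, since preimages of compacta are images of compacta. Thus $E_j$ properly deformation retracts onto the closed subset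
$$L_j=(\mathcal P_m\times\mathring\Delta)/\mathbb Z_m\cong(\mathbb R\times\mathring\Delta)\big/\big((u,w)\sim(u+\tfrac{2\pi}m,\sigma w)\big),$$
where $\sigma$ is the cyclic shift of weights. The generator acts freely and properly discontinuously. As $m$ is odd, an $m$-cycle is an even permutation, so $\sigma$ preserves the orientation of $\mathring\Delta$. So $L_j$ is a connected orientable manifold of dimension $m=2j-1$, a bundle over a circle with contractible fiber.

## 10. Cohomology of the filtration

**Tools.** $H^*$ on compact Hausdorff pairs and $H_c^*$ on locally compact Hausdorff spaces denote Alexander–Spanier (= Čech) cohomology with $\mathbb Z$ coefficients. Standard facts: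

- homotopy invariance, and natural long exact sequences of pairs;
- $H^*(B,C)\cong H_c^*(B\setminus C)$, compatibly with restriction to closed subsets;
- invariance of $H_c^*$ under proper homotopy;
- for $U\subset E$ open, an exact sequence $\to H_c^n(U)\to H_c^n(E)\to H_c^n(E\setminus U)\to H_c^{n+1}(U)\to$;
- Poincaré duality $H_c^n\cong H_{d-n}$ on oriented $d$-manifolds;
- the natural map to singular cohomology is an isomorphism on finite polyhedra.

*Example.* $H_c^n(\mathbb R^d)$ is $\mathbb Z$ for $n=d$ and $0$ otherwise. The second fact is why this theory fits: it computes $H^*(X_{(j)},X_{(j-1)})$ from the stratum alone.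

**Lemma 13.** For $1\le j\le k$,
$$H^n(X_{(j)},X_{(j-1)})\cong H_c^n(E_j)\cong H_c^n(L_j)\cong\begin{cases}\mathbb Z,&n=2j-2,\,2j-1,\\0,&\text{otherwise.}\end{cases}\tag{8}$$
Fix a regular $m$-gon $\mathcal R$ and let $\Delta_{\mathcal R}$ be the closed simplex of measures on it. Then $\Delta_{\mathcal R}\subset X_{(j)}$ and $\Delta_{\mathcal R}\cap X_{(j-1)}=\partial\Delta_{\mathcal R}$. For $j\ge2$ the restriction
$$\rho:H^{2j-2}(X_{(j)},X_{(j-1)})\to H^{2j-2}(\Delta_{\mathcal R},\partial\Delta_{\mathcal R})\tag{9}$$
is an isomorphism.

*Proof.* The first two isomorphisms in (8) are the second and third tools. By Poincaré duality $H_c^n(L_j)\cong H_{m-n}(L_j)\cong H_{m-n}(S^1)$, which is $\mathbb Z$ for $n=m,m-1$.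

By Lemma 11 applied to a tuple in $\mathcal P_m$, interior points of $\Delta_{\mathcal R}$ have $c=m$, and boundary points have $c\le m-1$, hence $c\le m-2$ as $c$ is odd. This gives the statement about $\Delta_{\mathcal R}$. So $F=\Delta_{\mathcal R}\cap E_j=\operatorname{int}\Delta_{\mathcal R}$ is closed in $E_j$; it is a fiber of $L_j\to\mathcal P_m/\mathbb Z_m$.

Under (8), $\rho$ becomes $H_c^{m-1}(E_j)\cong H_c^{m-1}(L_j)\to H_c^{m-1}(F)$. Cutting the bundle along $F$ gives $L_j\setminus F\cong(0,\frac{2\pi}m)\times\mathring\Delta\cong\mathbb R^m$. So there is an exact sequence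
$$0=H_c^{m-1}(\mathbb R^m)\to H_c^{m-1}(L_j)\to H_c^{m-1}(F)=\mathbb Z\to H_c^m(\mathbb R^m)=\mathbb Z\to H_c^m(L_j)=\mathbb Z\to H_c^m(F)=0 .$$
The last surjection $\mathbb Z\to\mathbb Z$ is an isomorphism, so the map before it is $0$. Hence $H_c^{m-1}(L_j)\to H_c^{m-1}(F)$ is an isomorphism. $\square$

**Proposition 14.** For $1\le j\le k$, the reduced cohomology $\tilde H^*(X_{(j)})$ is $\mathbb Z$ in degree $2j-1$ and $0$ otherwise.

*Proof.* For $j=1$, $X_{(1)}=E_1\cong\mathcal T_1\simeq S^1$ by Lemmas 11 and 12. Let $2\le j\le k$, $m=2j-1$, and assume the claim for $j-1$. We show that attaching the stratum $E_j$ kills the class in degree $2j-3$ and creates one in degree $2j-1$.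

**Step 1: the restriction $H^{2j-3}(X_{(j-1)})\to H^{2j-3}(\partial\Delta_{\mathcal R})\cong\mathbb Z$ is an isomorphism.** By Lemma 10, $SM_{2j-2}$ maps $X_{(j-1)}$ to $\mathbb R^{2j-2}\setminus0$. Let $x_1,\dots,x_m$ be the vertices of $\mathcal R$ and $v_i=SM_{2j-2}(x_i)$. Then $\sum v_i=0$, since the frequencies $1,3,\dots,2j-3$ are not divisible by $m=2j-1$. The $v_i$ span $\mathbb R^{2j-2}$: a linear functional killing them is a trigonometric polynomial $f$ of degree $\le2j-3$ with $f(\theta+\pi)=-f(\theta)$, vanishing at the points $x_i,x_i+\pi$. These are $2m=4j-2$ distinct points, since $m$ is odd. As $4j-2>2(2j-3)$, $f=0$. So the $2j-1$ vectors $v_i$ have, up to scale, the single linear relation $\sum v_i=0$. Its coefficients do not sum to $0$, so the $v_i$ are affinely independent, and $SM_{2j-2}$ maps $\Delta_{\mathcal R}$ affinely and injectively onto a $(2j-2)$-simplex with barycenter $0$ in its interior. Thus $\partial\Delta_{\mathcal R}\to\mathbb R^{2j-2}\setminus0$, followed by radial projection to the unit sphere, is a homotopy equivalence. It factors through $X_{(j-1)}$, so the restriction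 is surjective. By the induction hypothesis it is a surjection $\mathbb Z\to\mathbb Z$, hence an isomorphism.

**Step 2: the connecting map $\partial:H^{2j-3}(X_{(j-1)})\to H^{2j-2}(X_{(j)},X_{(j-1)})$ is an isomorphism.** By naturality $\rho\circ\partial=\partial_\Delta\circ(\text{restriction})$, where $\partial_\Delta:H^{2j-3}(\partial\Delta_{\mathcal R})\to H^{2j-2}(\Delta_{\mathcal R},\partial\Delta_{\mathcal R})$ is an isomorphism (note $2j-3\ge1$). The restriction is an isomorphism by Step 1, and $\rho$ by (9).

**Step 3: the long exact sequence.** In the reduced sequence of $(X_{(j)},X_{(j-1)})$ with (8): $\tilde H^n(X_{(j)})\cong\tilde H^n(X_{(j-1)})=0$ for $n\le2j-4$; $\tilde H^{2j-3}(X_{(j)})=\ker\partial=0$; $\tilde H^{2j-2}(X_{(j)})=\operatorname{coker}\partial=0$; $\tilde H^{2j-1}(X_{(j)})\cong H^{2j-1}(X_{(j)},X_{(j-1)})=\mathbb Z$; and $0$ above. $\square$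

## 11. Simple connectivity, and the end of the proof of Theorem 1

**Lemma 15.** For $k\ge2$ the VR thickening $X$ is simply connected.

*Proof.* **Step 1: path connectedness.** $\mu$ is joined to $\delta_a$, $a\in\operatorname{supp}\mu$, by a segment in $X$, and the Dirac measures form a circle.

**Step 2: every loop deforms to a loop of Dirac measures.** Let $\gamma:S^1\to X$. For each $s_0$ choose $a\in\operatorname{supp}\gamma(s_0)$ and a continuous $\varphi\ge0$ with $\varphi(a)>0$, supported in an arc $I$ of length $<\delta$. On the open neighborhood $\{s:\int\varphi\,d\gamma(s)>0\}$ of $s_0$ the direction of $\int z\varphi\,d\gamma(s)$ is continuous in $s$. The normalized measure $\varphi\gamma(s)$ lives on $\operatorname{supp}\gamma(s)\cap I$, so by (5) and Lemma 3 this direction lies in $A(\gamma(s))$. Refine to a finite cover of the domain circle by consecutive open arcs $U_1,\dots,U_n$, each point in at most two of them, with continuous $c_i:U_i\to S^1$, $c_i(s)\in A(\gamma(s))$, and a subordinate partition of unity $\pi_i$. Then $f(s)=\sum_i\pi_i(s)\delta_{c_i(s)}\in P(A(\gamma(s)))$ is continuous,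 and $\gamma\simeq f$ in $X$ by a straight line. Each $f(s)$ has at most two atoms, at distance $\le r<\pi$, and $\beta(f(s))$ lies on the short arc between them. So the straight line from $f(s)$ to $\delta_{\beta(f(s))}$ has supports of diameter $\le r$, and $f\simeq(s\mapsto\delta_{\beta(f(s))})$ in $X$.

**Step 3: the circle of Dirac measures is nullhomotopic in $X$.** For $x=\frac{2\pi}3(i+\lambda)$, $\lambda\in[0,1]$, $i\in\{0,1,2\}$, let $h(x)=(1-\lambda)\delta_{2\pi i/3}+\lambda\delta_{2\pi(i+1)/3}$. The straight line from $\delta_x$ to $h(x)$ has supports of diameter $\le\frac{2\pi}3\le r$. And $h$ takes values in the simplex of measures on $\{0,\frac{2\pi}3,\frac{4\pi}3\}$, a convex subset of $X$.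

So every loop is freely nullhomotopic, and $X$ is simply connected. $\square$

**Proof of Theorem 1, VR case, $k\ge2$.**

**Step 1: homotopy type and finiteness.** By Lemma 5, $X\simeq\bar X$ is dominated by a finite complex. A space dominated by a CW complex is homotopy equivalent to a CW complex (Hatcher, Prop. A.11). So $X$ has the homotopy type of a CW complex, and its integral homology, a direct summand of that of $Q$, is finitely generated in each degree.

**Step 2: singular cohomology of $X$.** By (6), $\bar X\to Q\to\bar X$ is homotopic to the identity. So the natural map from Alexander–Spanier to singular cohomology for $\bar X$ is a retract of the one for the finite polyhedron $Q$, which is an isomorphism. A retract of an isomorphism is an isomorphism. With Proposition 14 for $j=k$ and $X\simeq\bar X$, the reduced singular cohomology of $X$ is $\mathbb Z$ in degree $2k-1$ and $0$ otherwise.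

**Step 3: $\iota$ is a cohomology isomorphism.** By (4), $\iota^*q^*=\mathrm{id}$ on $H^{2k-1}(\partial\mathcal B_{2k})=\mathbb Z$. So $\iota^*:H^{2k-1}(X)\cong\mathbb Z\to\mathbb Z$ is surjective, hence an isomorphism; the other degrees are clear.

**Step 4: from cohomology to homotopy.** The mapping cone of $\iota$ has finitely generated homology and vanishing reduced cohomology. By universal coefficients $\operatorname{Hom}(\tilde H_n,\mathbb Z)=0=\operatorname{Ext}(\tilde H_n,\mathbb Z)$ for all $n$, so the finitely generated groups $\tilde H_n$ vanish. Thus $\iota$ is a homology isomorphism between simply connected spaces of CW homotopy type (recall $\partial\mathcal B_{2k}\cong S^{2k-1}$, $k\ge2$, and Lemma 15), hence a homotopy equivalence by Whitehead's theorem.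

**Step 5: the inverse is $q$.** If $\iota'$ is a homotopy inverse of $\iota$, then $q\simeq q\iota\iota'=\iota'$. So $\iota\circ q\simeq\iota\circ\iota'\simeq\mathrm{id}_X$. With Sections 3 and 6, Theorem 1 is proved. $\blacksquare$

## 12. Uniqueness of $\iota$, deformation retraction, and sharp ranges

We prove Theorem 2. Now $X$ is again either thickening and $k\ge1$.

**Part 1.** *Čech.* By Lemma 4, $\iota(S)=W_k$ and $\iota(M_{2k}(\mu))=\mu$ for $\mu\in W_k$. So $M_{2k}|_{W_k}:W_k\to S$ is injective; it is surjective since $M_{2k}(\iota(y))=y$. So $\iota$ is its inverse, hence unique.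

*VR.* Let $y\in S$ and let $V$ be the preimage of the vertices of $F_y$. By (3), $V$ lies in the zero set $V_f$ of some $f=c_0+(\text{odd frequencies}\le2k-1)\ge0$, $f\not\equiv0$. We claim:
$$SM_{2k}(V_f)\text{ is linearly independent.}\tag{10}$$
The zeros of $f$ are multiple, so $|V_f|\le2k-1$. The constant $c_0$ is the mean of $f$, so $f(\theta)+f(\theta+\pi)=2c_0>0$ and $V_f$ contains no antipodal pair. For $x\in V_f$ take $\prod_{v\in V_f\setminus x}\sin(\theta-v)$, with $|V_f|-1\le2k-2$ factors. If the number of factors is even, multiply by one more factor $\sin(\theta-z)$, $z\ne x,x+\pi$. The number of factors is now odd and $\le2k-1$, so the product has only odd frequencies $\le2k-1$, i.e. it is a linear function of $SM_{2k}(\theta)$. It vanishes on $V_f\setminus x$ and not at $x$. This proves (10). So $F_y$ is a simplex and $y$ has exactly one representing measure on $V$. Hence $\iota(y)$ is determined by $y$, and $\iota$ is unique.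

In both cases $\iota$ is injective, since $q\iota=\mathrm{id}$, and continuous on a compact space; so it is an embedding.

**Part 2.** **Step 1: $q$ on $\bar X$.** For $\mu\in\bar X$ the moment vector lies in the convex hull of the moment curve over the compact set $\operatorname{supp}\mu$. So it equals that of a finitely supported measure on $\operatorname{supp}\mu$, which is in $X$. By (i), (ii) it is nonzero. So $q$ is defined and continuous on $\bar X$. By Theorem 1 and (4), $\iota:S\to X$ is a homotopy equivalence; by Lemma 5 so is $\iota:S\to\bar X$.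

**Step 2: $\bar X$ is an ANR.** Hanner's criterion (Hu, *Theory of Retracts*, Ch. IV): a compact metric space $B$ is an ANR if for each $\varepsilon>0$ there are an ANR $Q$ and maps $B\to Q\to B$ whose composite is homotopic to $\mathrm{id}_B$ through a homotopy with tracks of diameter $<\varepsilon$. By Lemma 5, for every small $\varepsilon$ there is a straight-line homotopy from $\mathrm{id}_{\bar X}$ to $R\circ\kappa$, through the finite polyhedron $Q$. The distance from $\mu$ to $(1-s)\mu+sR\kappa\mu$ is at most $\varepsilon$, so the tracks have diameter $\le2\varepsilon$.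

**Step 3: $X$ is an ANR.** Let $\rho_n=R_n\kappa_n$ be the maps of Section 5 for mesh bounds $\varepsilon_n\downarrow0$. Let $h_0=\mathrm{id}_{\bar X}$, and for $s\in[2^{-n-1},2^{-n}]$, $n\ge0$, let $h_s$ interpolate linearly from $\rho_{n+1}$ to $\rho_n$. Since $\rho_n\mu\in P(A(\mu))$ is finitely supported, $h_s(\bar X)\subset X$ for $s>0$. Since $D(h_s\mu,\mu)\le\varepsilon_n$ for $s\le2^{-n}$, $h:\bar X\times[0,1]\to\bar X$ is continuous. Given $B$ closed in a metric space $Z$ and $\phi:B\to X$, extend $\phi$ to $\Psi:U\to\bar X$ on a neighborhood $U$ of $B$ by Step 2. Then $z\mapsto h_{\min(1,d_Z(z,B))}(\Psi(z))$ extends $\phi$ to a map $U\to X$: at points of $B$ it is $h_0\Psi=\phi$, and elsewhere the parameter is positive. (If $B=\emptyset$ there is nothing to extend.)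

**Step 4: $W=\iota(S)\hookrightarrow T$ is a cofibration.** Let $I=[0,1]$. $W\cong S^{2k-1}$ is a compact ANR. A metric space that is the union of two closed ANRs with ANR intersection is an ANR (Borsuk; Hu). So $T\times0\cup W\times I$ is an ANR. It is closed in $T\times I$, so its identity extends to a retraction $\varrho$ onto it from a neighborhood $U$. By compactness of $I$ there is an open $N\supset W$ with $N\times I\subset U$. Choose continuous $\lambda:T\to[0,1]$ with $\lambda=1$ on $W$ and $\lambda=0$ off $N$. Then $(x,t)\mapsto\varrho(x,\lambda(x)t)$ is a retraction $T\times I\to T\times0\cup W\times I$: for $x\notin N$ the point $(x,0)$ is fixed, and on $W\times I$ and $T\times0$ the map is the identity.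

**Step 5: deformation relative to $W$.** By Step 1, $W\hookrightarrow T$ is a homotopy equivalence. Being also a cofibration, it admits a strong deformation retraction $H_t$ from $\mathrm{id}_T$ to a retraction $\rho':T\to W$ (Hatcher, Cor. 0.20). Now $\iota q:T\to W$ is a retraction, because $q\iota=\mathrm{id}$. So $\iota q\circ H_t$ is a homotopy relative to $W$ from $\iota q$ to $\iota q\rho'=\rho'$. Hence $\mathrm{id}_T\simeq\rho'\simeq\iota q$ relative to $W$.

**Part 3.** $T\simeq S^{2k-1}$ follows from Part 2. If $r\le r'$ lie in the same range, then $q_{r'}\circ\mathrm{incl}=q_r$ with both $q_r,q_{r'}$ homotopy equivalences; so the inclusion is one. If they lie in different ranges, for $k<l$, the inclusion is up to homotopy equivalence a map $S^{2k-1}\to S^{2l-1}$ with $2k-1<2l-1$, hence nullhomotopic.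

**Part 4.** *Upper endpoints.* The regular $(k+1)$-gon lies in an arc of length $\frac{2\pi k}{k+1}$, and the regular $(2k+1)$-gon has diameter $\frac{2\pi k}{2k+1}$. The uniform measures on them are sent to $0$ by $M_{2k}$, resp. $SM_{2k}$, since $k+1$ divides none of $1,\dots,k$ and $2k+1$ divides none of $1,3,\dots,2k-1$. So at and above the upper endpoint $q$ is not defined on all of $X$.

*Lower endpoints, $k\ge2$.* By (3) the polynomial $1-\cos k\theta$, resp. $1-\cos(2k-1)\theta$, exposes the face of $\mathcal C_{2k}$, resp. $\mathcal B_{2k}$, spanned by the moment points of a regular $k$-gon, resp. $(2k-1)$-gon. This face is a simplex with all these points as vertices, by the affine independence shown in Lemma 4, resp. by (10) for $f=1-\cos(2k-1)\theta$. For $y$ in its relative interior, $F_y$ is this simplex and all barycentric coordinates of $y$ are positive. So any $\iota(y)$ as in (iii) has full support on the polygon. A regular $k$-gon lies in an arc of length $r$ only if $r\ge2\pi-\frac{2\pi}k=\frac{2\pi(k-1)}k$, and a regular $(2k-1)$-gon has diameter $\frac{2\pi(k-1)}{2k-1}$. So below the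 lower endpoint no such $\iota$ exists. $\blacksquare$
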